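# A Fréchet space with a basis is nuclear as soon as all its bases are unconditional

## 1. The summing vectors in $c_0$ and in $s$

Let $e_1,e_2,\dots$ be the unit vectors of sequence space and put $s_n=e_1+\dots+e_n$. Take first the span of $s_1,\dots,s_4$ with the maximum norm. Then
$$s_1+s_2+s_3+s_4=(4,3,2,1),\qquad -s_1+s_2-s_3+s_4=(0,1,0,1).$$
Changing signs of coefficients changes the norm by a factor $4$, and with $N$ vectors ($N$ even) the factor is $N$. Let us see what this does in infinite dimensions, in two spaces.

**The space $c_0$.** Since $e_n=s_n-s_{n-1}$ (with $s_0=0$), the natural expansion of $x$ is $\sum_n (x_n-x_{n+1})s_n$. Its $L$-th partial sum is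
$$T_Lx=\sum_{n\le L}(x_n-x_{n+1})s_n=\sum_{j\le L}(x_j-x_{L+1})e_j ,$$
so that
$$x-T_Lx=\sum_{j>L}x_je_j+x_{L+1}\sum_{j\le L}e_j .$$
Both terms have maximum norm at most $\sup_{j>L}|x_j|\to0$. The expansion is unique: if $\sum_n t_ns_n=0$, the $j$-th coordinate says $\sum_{n\ge j}t_n=0$ for every $j$, so every $t_j=0$. Hence $(s_n)$ is a basis of $c_0$. Now let $x_j=\sum_{n\ge j}(-1)^n/n$. This sequence tends to $0$ and $x_j-x_{j+1}=(-1)^j/j$, so $x=\sum_n \frac{(-1)^n}{n}s_n$. The first-coordinate functional $e_1^*$ gives $\sum_n|e_1^*(\tfrac{(-1)^n}{n}s_n)|=\sum_n\frac1n=\infty$. The series for $x$ converges only because of cancellation.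

**The space $s$ of rapidly decreasing sequences.** Its seminorms are $\|x\|_k=\sup_n n^k|x_n|$, $k=1,2,\dots$. The same formula for $x-T_Lx$ gives two terms with $\|\cdot\|_k$ at most $\sup_{j>L}j^k|x_j|$; for the second term note $L^k|x_{L+1}|\le (L+1)^k|x_{L+1}|$. This supremum is at most $L^{-1}\|x\|_{k+1}\to0$, so $(s_n)$ is a basis of $s$ too. But this time
$$\sum_n|x_n-x_{n+1}|\,\|s_n\|_k=\sum_n|x_n-x_{n+1}|\,n^k\le\sum_n 2\,n^{-k-2}\|x\|_{k+2}\,n^k<\infty ,$$
and the expansion converges absolutely in every seminorm.

The same vectors, then, form a basis that depends on cancellation in $c_0$ and one that does not in $s$. The space $s$ is the standard example of a nuclear space, and $c_0$ is an infinite-dimensional Banach space, so it is not nuclear. Is it nuclearity that decides whether a basis relying on cancellation can exist?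

## 2. Unconditional bases and nuclear spaces

Scalars are real or complex. A *Fréchet space* is a complete topological linear space $X$ whose topology is given by countably many seminorms $\|\cdot\|_1,\|\cdot\|_2,\dots$. A sequence $(e_n)$ is a *basis* of $X$ if every $x\in X$ has a unique expansion $x=\sum_n t_ne_n$ converging in $X$. The coefficients define linear functionals $e_n^*(x)=t_n$. We use the textbook fact that they are continuous.

**Definition (unconditional, conditional, absolute).** A basis $(e_n)$ is *unconditional* if $\sum_n|x^*(t_ne_n)|<\infty$ for each $x=\sum t_ne_n\in X$ and each $x^*\in X^*$, and *conditional* otherwise. It is *absolute* if $\sum_n\|e_n^*(x)e_n\|_k<\infty$ for all $x$ and $k$.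

By Section 1 the basis $(s_n)$ is conditional in $c_0$ and absolute in $s$. Absolute implies unconditional, because $|x^*(y)|\le C\|y\|_k$ for some $C$ and, with increasing seminorms, some $k$.

**Definition (nuclear).** Let the seminorms be increasing. The *local Banach space* $X_k$ is the completion of $X/\ker\|\cdot\|_k$ under $\|\cdot\|_k$. For $m\ge k$ there is a canonical map $X_m\to X_k$. A bounded operator $T:Y\to Z$ between Banach spaces is nuclear if $Ty=\sum_i\phi_i(y)z_i$ with $\sum_i\|\phi_i\|\|z_i\|<\infty$. The space $X$ is *nuclear* if for each $k$ there is $m\ge k$ such that $X_m\to X_k$ is nuclear.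

In $s$, with $m=k+2$, the canonical map is $x\mapsto\sum_n x_ne_n$. Here the functional $x\mapsto x_n$ has norm $n^{-k-2}$ on $X_{k+2}$ and $\|e_n\|_k=n^k$. The products sum to $\sum n^{-2}<\infty$, so $s$ is nuclear.

Two facts frame the question. By the Dynin–Mitiagin theorem, in a nuclear Fréchet space every basis is unconditional. By a result of Pełczyński and Singer, every infinite-dimensional Banach space with a basis has a conditional basis; the nuclear Banach spaces are exactly the finite-dimensional ones, so among Banach spaces nuclearity is what decides. The conjecture asks for the same in all Fréchet spaces: *a Fréchet space with a basis is nuclear provided each of its bases is unconditional.* It is true.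

**Theorem 1.** Let $X$ be a Fréchet space with a basis. If every basis of $X$ is unconditional, then $X$ is nuclear.

Together with the Dynin–Mitiagin theorem: *a Fréchet space with a basis is nuclear if and only if each of its bases is unconditional.* Sections 4–10 prove Theorem 1. Section 11 gives a sharper version (Theorem 2) and Section 12 a finite-dimensional statement (Theorem 3).

Besides continuity of coefficient functionals we use two textbook facts: a weakly bounded set is bounded, and (Banach–Steinhaus) a pointwise finite supremum of continuous seminorms on a Fréchet space is a continuous seminorm.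

## 3. Summing and difference bases on finite blocks

Given a non-nuclear space with an unconditional basis $(e_i)$, we must produce a conditional basis. The natural attempt is to choose disjoint finite blocks of the $e_i$, replace the basis inside each block by a bad one, and glue. Two requirements compete: the partial sum projections inside blocks must stay bounded, or the glued sequence is not a basis; and sign changes inside blocks must become unbounded.

On a block of $N$ vectors ($N$ even), the summing vectors $s_n=e_1+\dots+e_n$ have partial sums (for $L<N$)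
$$P_Lx=\sum_{j\le L}(x_j-x_{L+1})e_j .$$
In the sup norm $\|P_L\|\le2$, while sign changes cost a factor $N$. But $P_Le_{L+1}=-\sum_{j\le L}e_j$, which has $\ell_1$-norm $L$ and $\ell_2$-norm $\sqrt L$.

The difference vectors $d_1=e_1$, $d_n=e_n-e_{n-1}$ behave in the opposite way. The vector $\sum c_nd_n$ has $j$-th coordinate $c_j-c_{j+1}$ (with $c_{N+1}=0$), so $c_n=\sum_{j\ge n}x_j$ and
$$P_Lx=(x_1,\dots,x_{L-1},\,x_L+\dots+x_N,\,0,\dots,0).$$
In the $\ell_1$-norm this is a contraction. Moreover $\sum d_n=e_N$ has norm $1$, whereas $\sum(-1)^nd_n$ has coordinates $2(-1)^j$ for $j<N$ and $(-1)^N$ at $N$, hence $\ell_1$-norm $2N-1$. But applied to $(1,\dots,1)$ and to $\frac{1}{\sqrt{N-L+1}}\sum_{j\ge L}e_j$, it shows $\|P_L\|\ge N-L+1$ in the sup norm and $\|P_L\|\ge\sqrt{N-L+1}$ in the $\ell_2$-norm.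

This is the exact point of failure. Each change of basis keeps its partial sums bounded only for one kind of norm, and for $\ell_2$-blocks neither does. In a general Fréchet space we do not know the norms on the blocks, and one change of basis must have controlled partial sums for *all* the seminorms $\|\cdot\|_k$ at once.

There is a second, quantitative, obstacle. In a Fréchet space, unconditionality gives inequalities $\|y\|_k\le C\|x\|_m$ with $m$ larger than $k$. Consider the space of sequences with $\|x\|_k=\sum_n n^{1-1/k}|x_n|<\infty$ for all $k$, and the block $\{N,\dots,2N-1\}$. There $N^{1-1/m}\|x\|_1\le\|x\|_m\le2N^{1-1/m}\|x\|_1$. A sign change costing a factor $N^{3/4}$ in $\|\cdot\|_1$ is compatible with $\|y\|_1\le\|x\|_m$ once $m\ge4$. So unbounded conditionality is not enough: it must beat a power of $N$.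

The plan is as follows. Find large blocks on which each of the first several seminorms is nearly constant on the basis vectors, with total growth at most $N^{5/4}$ (Section 5). Show that block changes can be glued (Section 6). Use one simple block change to force the norms to be nearly symmetric on blocks (Section 7). Then use a basis whose partial sums are bounded in every symmetric norm (Sections 8 and 9) but in which one sign change costs a power of $N$ (Section 10).

## 4. Solid seminorms and a nuclearity criterion

The first lemma turns the qualitative definition of unconditionality into an inequality. It is used for the given basis, and again for every basis we construct.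

**Lemma 1.** Let $(g_n)$ be an unconditional basis of $X$ with coefficient functionals $g_n^*$. For each continuous seminorm $\|\cdot\|$,
$$|||x|||=\sup\Big\{\Big\|\sum_{n\le L}\theta_ng_n^*(x)g_n\Big\|:\ L\in\mathbb N,\ |\theta_n|\le1\Big\}$$
is a continuous seminorm, and $|||x|||\ge\|x\|$.

*Proof.* Fix $x$. For $x^*\in X^*$ every vector $y=\sum_{n\le L}\theta_ng_n^*(x)g_n$ satisfies $|x^*(y)|\le\sum_n|x^*(g_n^*(x)g_n)|<\infty$. So the set of these $y$ is weakly bounded, hence bounded, and $|||x|||<\infty$. For fixed $L$ and $\theta$ the map $x\mapsto\|\sum_{n\le L}\theta_ng_n^*(x)g_n\|$ is a continuous seminorm, because the $g_n^*$ are continuous. By Banach–Steinhaus $|||\cdot|||$ is a continuous seminorm. With all $\theta_n=1$ the vectors are the partial sums of $x$, which converge to $x$, so $|||x|||\ge\|x\|$. $\square$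

From now on we assume

> **(U)** $X$ is a Fréchet space with a basis $(e_i)$, and every basis of $X$ is unconditional,

and suppose, for contradiction, that $X$ is **not nuclear**.

**Step 1: making the seminorms solid.** The purpose is to make all coordinate projections contractive. Call a seminorm *solid* (with respect to $(e_i)$) if $\|\sum\theta_it_ie_i\|\le\|\sum t_ie_i\|$ whenever $|\theta_i|\le1$ and the right series converges. On $\mathbb R^2$, for instance, $\max(|x_1|,|x_2|)$ is solid and $|x_1|+|x_1-x_2|$ is not, since $(1,1)$ has value $1$ and $(1,0)$ has value $2$.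

Replace each $\|\cdot\|_k$ by $|||\cdot|||_k$ from Lemma 1, applied to $(e_i)$. The new seminorms are continuous and dominate the old ones, so they give the same topology. If $|\theta_i|\le1$ and $\sum t_ie_i$ converges, then for segments
$$\Big|\Big|\Big|\sum_{i=p}^q\theta_it_ie_i\Big|\Big|\Big|_k\le\Big|\Big|\Big|\sum_{i=p}^qt_ie_i\Big|\Big|\Big|_k\to0\qquad(p,q\to\infty),$$
because products of multipliers of modulus at most $1$ are again such multipliers. By completeness $\sum\theta_it_ie_i$ converges, and the same remark gives $|||\sum\theta_it_ie_i|||_k\le|||\sum t_ie_i|||_k$. A maximum of finitely many solid seminorms is solid, so passing to maxima we may assume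
$$\|\cdot\|_1\le\|\cdot\|_2\le\cdots,\qquad\text{each }\|\cdot\|_k\text{ solid}.$$
In particular, for every set $F$ of indices the coordinate projection $R_F(\sum t_ie_i)=\sum_{i\in F}t_ie_i$ satisfies $\|R_Fx\|_k\le\|x\|_k$, and $|e_i^*(x)|\,\|e_i\|_k\le\|x\|_k$ for every $i$.

**Step 2: reading non-nuclearity off the numbers $\|e_i\|_k$.** We need to know what failure of nuclearity says about the basis vectors.

**Lemma 2.** If for each $k$ there is $m\ge k$ with $\sum_{i:\|e_i\|_k\ne0}\|e_i\|_k/\|e_i\|_m<\infty$, then $X$ is nuclear.

*Proof.* If $\|e_i\|_k\ne0$ then $\|e_i\|_m\ge\|e_i\|_k>0$ and $|e_i^*(x)|\le\|x\|_m/\|e_i\|_m$. So $e_i^*$ induces a functional of norm at most $1/\|e_i\|_m$ on $X_m$. For $x\in X$ the expansion $x=\sum e_i^*(x)e_i$ converges in $X$, hence in $X_k$, where terms with $\|e_i\|_k=0$ vanish. So on the dense image of $X$ in $X_m$ the canonical map $X_m\to X_k$ equals $\sum_{\|e_i\|_k\ne0}e_i^*\otimes e_i$. The sum of the norms of the terms is at most $\sum\|e_i\|_k/\|e_i\|_m<\infty$, so the series defines a nuclear operator on $X_m$, which agrees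 with the canonical map by density. $\square$

Since $X$ is not nuclear, there is $k_0$ such that $\sum_{\|e_i\|_{k_0}\ne0}\|e_i\|_{k_0}/\|e_i\|_m=\infty$ for all $m\ge k_0$. Discard the seminorms before $k_0$ and renumber so that $k_0=1$. Put $I=\{i:\|e_i\|_1\ne0\}$ and multiply $e_i$, $i\in I$, by positive scalars so that $\|e_i\|_1=1$. Writing $a_k(i)=\|e_i\|_k$,
$$1=a_1(i)\le a_2(i)\le\cdots\quad(i\in I),\qquad\sum_{i\in I}\frac1{a_m(i)}=\infty\quad\text{for all }m.\tag{1}$$
By solidity $\|x\|_1\ge|e_i^*(x)|$ for $i\in I$. Hence $\|\cdot\|_1$ is a norm on $\operatorname{span}\{e_i:i\in A\}$ for every finite $A\subset I$.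

## 5. Cells on which the norms of basis vectors are nearly constant

The divergence in (1) is now converted into large finite sets. On the $M$-th set the first $M$ seminorms of the $e_i$ must be constant up to a factor $2$, and their size must be bounded by a power of the cardinality. In the example of Section 3 the dyadic blocks $\{N,\dots,2N-1\}$, $N=2^S$, have these properties, with size about $N^{1-1/M}$.

**Lemma 3.** There are pairwise disjoint finite sets $A_1,A_2,\dots\subset I$ with $|A_M|=N_M=2^{S_M}\ge2^M$, and numbers $1=\alpha_1^M\le\dots\le\alpha_M^M\le N_M^{5/4}$, such that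
$$\alpha_j^M\le\|e_i\|_j\le2\alpha_j^M\qquad(i\in A_M,\ 1\le j\le M).\tag{2}$$

*Proof.* Suppose $A_1,\dots,A_{M-1}$ are chosen, and let $I'=I\setminus\bigcup_{r<M}A_r$. Only finitely many terms, each at most $1$, were removed, so the divergence in (1) persists on $I'$. Sort $I'$ into classes according to $(p_1,\dots,p_M)$ with $p_j=\lfloor\log_2a_j(i)\rfloor$. Since $0=p_1\le\dots\le p_M$, at most $(p+1)^M$ classes have $p_M=p$. On each class (2) holds with $\alpha_j=2^{p_j}$. It remains to find a class that is large compared with $2^{p_M}$.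

*A large class exists.* Let $n\in\mathbb N$. We claim that some class $D$, with $p=p_M(D)$, satisfies
$$|D|\ge2n\quad\text{and}\quad|D|\ge2^p(p+1)^{-M-2}.$$
Otherwise every class satisfies $|D|\le2n+2^p(p+1)^{-M-2}$. Since $1/a_M(i)\le2^{-p}$ on a class with $p_M=p$,
$$\sum_{i\in I'}\frac1{a_M(i)}\le\sum_{p\ge0}(p+1)^M2^{-p}\big(2n+2^p(p+1)^{-M-2}\big)=2n\sum_{p\ge0}(p+1)^M2^{-p}+\sum_{p\ge0}(p+1)^{-2}<\infty,$$
a contradiction.

*Choosing the cell.* If $D$ is infinite, let $A_M\subset D$ have cardinality a power of two that is at least $\max(n,2^p)$. If $D$ is finite, let $|A_M|$ be the largest power of two not exceeding $|D|$, so that $|A_M|>|D|/2\ge n$. With $N=|A_M|\ge n$ we get in both cases $2^p\le2N(p+1)^{M+2}$. Let $K_M=\sup_p(p+1)^{M+2}2^{-p/9}<\infty$. Then $2^p\le2NK_M2^{p/9}$, so $2^{8p/9}\le2K_MN$ and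
$$2^p\le(2K_MN)^{9/8}\le N^{5/4}\qquad\text{as soon as }N\ge(2K_M)^9 .$$
So take $n\ge\max(2^M,(2K_M)^9)$ and $\alpha_j^M=2^{p_j}$. $\square$

The cells are now fixed, and $E_M=\operatorname{span}\{e_i:i\in A_M\}$.

## 6. Gluing block changes into a basis of $X$

The next lemma lets us work only inside cells. It says when changes of basis in the $E_M$ together give a basis of $X$, and what assumption (U) then yields.

**Lemma 4.** For each $M$ let $f_1^M,\dots,f_{N_M}^M$ be a linear basis of $E_M$ with partial sum projections $P_n^M$. Assume that for each $k$ there are $m\ge k$, $C$ and $M_0$ with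
$$\|P_n^Mx\|_k\le C\|x\|_m\qquad(M\ge M_0,\ n\le N_M,\ x\in E_M).$$
Let $r_1,r_2,\dots$ (finitely or infinitely many) be the indices outside $\bigcup A_M$. Then the sequence
$$(f_n^1)_n,\ e_{r_1},\ (f_n^2)_n,\ e_{r_2},\dots$$
(with the terms $e_{r_j}$ omitted once they run out) is a basis of $X$. Consequently, by (U), for each $k$ there are $m,C$ such that
$$\Big\|\sum_n\theta_nc_nf_n^M\Big\|_k\le C\Big\|\sum_nc_nf_n^M\Big\|_m\qquad\text{for all }M,\ (c_n),\ |\theta_n|\le1.\tag{3}$$

*Proof.* *Uniqueness.* To each vector of the sequence attach a functional: $e_r^*$ for $e_r$, and for $f_n^M$ the $n$-th coefficient functional of the linear basis of $E_M$ composed with $R_{A_M}$. The latter is a finite combination of functionals $e_i^*$. All these functionals are continuous and biorthogonal to the sequence, so the coefficients of any convergent expansion are determined by its sum.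

*Equicontinuity of the partial sum operators.* Completed blocks contribute coordinate projections. So the $n$-th partial sum operator has the form $T_n=R_F+P_l^MR_{A_M}$ for a finite set $F$ and some $M,l$, where the second term may be absent. By solidity $\|T_nx\|_k\le\|x\|_k+C\|x\|_m$ if $M\ge M_0$. For the finitely many $M<M_0$ there are only finitely many operators $P_l^M$, each on a finite-dimensional space on which $\|\cdot\|_1$ is a norm. So $\|P_l^Mx\|_k\le C_M\|x\|_1$ there, and the same estimate holds with a larger constant.

*Convergence.* The linear span of the sequence is $\operatorname{span}\{e_i\}$, which is dense, and for $y$ in it $T_ny=y$ for large $n$. For $x\in X$,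
$$\|T_nx-x\|_k\le\|T_n(x-y)\|_k+\|T_ny-y\|_k+\|y-x\|_k .$$
By equicontinuity the first and last terms are small if $y$ is close to $x$, and the middle one is $0$ for large $n$. Hence $T_nx\to x$, and the sequence is a basis.

*Inequality (3).* By (U) the new basis is unconditional. By Lemma 1 applied to it, the seminorm $|||\cdot|||_k$ is continuous, so $|||\cdot|||_k\le C\|\cdot\|_m$ for some $m,C$. For $x=\sum_nc_nf_n^M$ only the coefficients in the $M$-th block are nonzero, and $\|\sum\theta_nc_nf_n^M\|_k\le|||x|||_k$. $\square$

## 7. Pairing coordinates forces near-symmetry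

On a cell the single vectors have comparable norms, but combinations need not. In $\|x\|=\sum_{i\le r}|x_i|+(\sum_{r<i\le2r}|x_i|^2)^{1/2}$ all unit vectors have norm $1$, while the sum of the first $r$ has norm $r$ and the sum of the last $r$ has norm $\sqrt r$. Such a norm admits a conditional change of basis at once. Replace $e_p,e_q$ by $e_q,\ e_p+e_q$. Keeping the coefficient of $e_p+e_q$ and killing that of $e_q$ sends $e_p=(e_p+e_q)-e_q$ to $e_p+e_q$, that is, it copies the coordinate at $p$ to $q$. Pairing the last $r$ vectors (as $p$'s) with the first $r$ (as $q$'s), a vector of norm $\sqrt r$ goes to one of norm $r+\sqrt r$. Under (U) this cannot happen, and we now make that precise.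

**Lemma 5.** Assume (U). For each $k$ there are $m\ge k$ and $C\ge1$ such that for every $M$, all distinct $p_1,\dots,p_r,q_1,\dots,q_r\in A_M$ and all scalars $t_i$,
$$\Big\|\sum t_ie_{q_i}\Big\|_k\le C\Big\|\sum t_ie_{p_i}\Big\|_m.\tag{4}$$

*Proof.* Suppose this fails for some $k$.

**Step 1: violations occur in infinitely many cells.** The purpose is to place all violations into one basis of $X$. For each $l\ge k$ there are $M_l$ and a family in $A_{M_l}$, with scalars, for which (4) fails with $m=C=l$:
$$\Big\|\sum t_ie_{q_i}\Big\|_k>l\,\Big\|\sum t_ie_{p_i}\Big\|_l .$$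
For fixed $M$ put $C_M=\sum_{i\in A_M}\|e_i\|_k$. Every family in $A_M$ satisfies
$$\Big\|\sum t_ie_{q_i}\Big\|_k\le C_M\max|t_i|\le C_M\Big\|\sum t_ie_{p_i}\Big\|_1\le C_M\Big\|\sum t_ie_{p_i}\Big\|_l,$$
by solidity and $\|e_{p_i}\|_1=1$. So $M_l=M$ is impossible when $l\ge C_M$. Hence $M_l\to\infty$, and there is an infinite set $\Lambda$ of indices $l$ for which the $M_l$ are distinct.

**Step 2: the pair basis has bounded partial sums.** In $E_{M_l}$, $l\in\Lambda$, use the basis
$$f_{2i-1}=e_{q_i},\qquad f_{2i}=e_{p_i}+e_{q_i}\qquad(i\le r),$$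
followed by the remaining $e_j$, $j\in A_{M_l}$. In every other $E_M$ keep the basis $(e_j)$. We check the hypothesis of Lemma 4. Let $k'\le M$. If $x$ has coordinates $s$ at $e_{p_i}$ and $t$ at $e_{q_i}$, then
$$se_{p_i}+te_{q_i}=(t-s)f_{2i-1}+sf_{2i}.$$
So each partial sum of $x$ is a coordinate projection of $x$ plus possibly one term $(t-s)e_{q_i}$. By (2), $\|e_{q_i}\|_{k'}\le2\|e_{p_i}\|_{k'}$, so this term has $\|\cdot\|_{k'}$ at most $\|te_{q_i}\|_{k'}+2\|se_{p_i}\|_{k'}\le3\|x\|_{k'}$. Hence $\|P_n^Mx\|_{k'}\le4\|x\|_{k'}$ for all $M\ge k'$, and Lemma 4 applies.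

**Step 3: unconditionality contradicts the violations.** Apply (3), for our $k$, to $\sum t_ie_{p_i}=\sum t_i(f_{2i}-f_{2i-1})$ with $\theta=0$ on the $f_{2i-1}$ and $\theta=1$ on the $f_{2i}$. With solidity,
$$\Big\|\sum t_ie_{q_i}\Big\|_k\le\Big\|\sum t_i(e_{p_i}+e_{q_i})\Big\|_k\le C\Big\|\sum t_ie_{p_i}\Big\|_m,$$
where $m,C$ do not depend on $l\in\Lambda$. For $l\in\Lambda$ with $l\ge\max(m,C)$ the right side is at most $l\|\sum t_ie_{p_i}\|_l$. This contradicts the choice of the family. $\square$

Lemma 5 moves a vector to a *disjoint* set of positions. What we need later is a shift along a chain of positions, where source and target overlap. Splitting into two classes handles this.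

**Lemma 6.** Assume (U), and let $k,m,C$ be as in Lemma 5. Let $S=S_M$, let $w_{-1},w_0,\dots,w_{S-1}\in A_M$ be distinct, $d\ne0$ an integer, and $|\mu_a|\le\mu$. Then
$$\Big\|\sum_a\mu_a\,t_{a+d}\,e_{w_a}\Big\|_k\le2\mu C\,\Big\|\sum_at_ae_{w_a}\Big\|_m,$$
where the left sum is over $a$ with $-1\le a\le S-1$ and $-1\le a+d\le S-1$.

*Proof.* Split the admissible $a$ by the parity of $\lfloor(a+1)/|d|\rfloor$. Adding $d$ to $a$ changes this integer by $\pm1$. So within one class the sets of positions $\{a\}$ and $\{a+d\}$ are disjoint. For the sum over one class, solidity, then (4) with $q=w_a$, $p=w_{a+d}$, then solidity again give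
$$\Big\|\sum\mu_at_{a+d}e_{w_a}\Big\|_k\le\mu\Big\|\sum t_{a+d}e_{w_a}\Big\|_k\le\mu C\Big\|\sum t_{a+d}e_{w_{a+d}}\Big\|_m\le\mu C\Big\|\sum_at_ae_{w_a}\Big\|_m .$$
Add the two classes. $\square$

## 8. Leaves of a binary tree in weighted Haar coordinates

We now need a basis of $E_M$ whose partial sums are controlled using only solidity and shifts, and which still has a very expensive sign change.

Let $N=2^S$, $S\ge1$, and let $\mathcal F$ be the space of scalar functions on $\{0,\dots,N-1\}$. The level-$j$ dyadic intervals, $0\le j\le S$, are $\{i2^{S-j},\dots,(i+1)2^{S-j}-1\}$, $0\le i<2^j$. For a dyadic interval $v$ of level $j\le S-1$ let $h_v$ be $1$ on the left half of $v$, $-1$ on the right half, and $0$ elsewhere. There are $1+2+\dots+2^{S-1}=N-1$ such $v$. The functions $\mathbf 1$ and $h_v$ are mutually orthogonal: for disjoint intervals this is clear, and if $w\subsetneq v$ then $h_v$ is constant on $w$, where $h_w$ sums to $0$. So they form a linear basis of $\mathcal F$, and since $\sum_xh_v(x)^2=2^{S-j}$, every $f\in\mathcal F$ is uniquely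
$$f=c_*(f)\mathbf 1+\sum_vc_v(f)h_v,\qquad c_v(f)=2^{-(S-j)}\sum_xf(x)h_v(x),\quad c_*(f)=2^{-S}\sum_xf(x).$$

For $S=S_M$ identify $A_M$ with $\{*\}\cup\{v\}$ by a bijection, the same one for all parameters below, and write $e_*,e_v$ for the corresponding vectors. For $0<s<1$ define the linear isomorphism
$$J=J_{s,M}:\mathcal F\to E_M,\qquad Jf=c_*(f)e_*+\sum_{j=0}^{S-1}\ \sum_{v\text{ of level }j}2^{-sj}c_v(f)\,e_v .$$

**Definition (tree basis).** The *tree basis* of $E_M$ with parameter $s$ is $f_\ell=J\mathbf 1_{\{\ell\}}$, $\ell=0,\dots,N-1$. Its partial sum projections are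
$$P_t=JQ_tJ^{-1},\qquad Q_tf=\mathbf 1_{[0,t)}f,\qquad1\le t\le N,\quad P_N=\mathrm{id}.$$

For $N=4$, write $e_0$ for the vector of the root $\{0,1,2,3\}$ and $e_L,e_R$ for those of $\{0,1\}$, $\{2,3\}$. Then
$$f_0,f_1=\tfrac14e_*+\tfrac14e_0\pm\tfrac{2^{-s}}2e_L,\qquad f_2,f_3=\tfrac14e_*-\tfrac14e_0\pm\tfrac{2^{-s}}2e_R .$$
So $f_0+f_1+f_2+f_3=e_*$ and $f_0-f_1+f_2-f_3=2^{-s}(e_L+e_R)$. One sign change turns a single vector into a multiple of a sum of $N/2$ vectors, and the multiple depends on $s$. This is the sign change of Section 10.

For the partial sums look at $t=1$. Here $Q_1f=f(0)\mathbf 1_{\{0\}}$ and $f(0)=c_*+c_0+c_L$, so the new coefficients at $*,0,L,R$ are $\frac14f(0),\frac14f(0),\frac12f(0),0$. In the coordinates $e_*,e_0,e_L$ of $E_M$ the matrix of $P_1$ is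
$$\begin{pmatrix}\frac14&\frac14&\frac{2^{s}}4\\[2pt]\frac14&\frac14&\frac{2^s}4\\[2pt]\frac{2^{-s}}2&\frac{2^{-s}}2&\frac12\end{pmatrix}.$$
Only the vertices on the path from the root to the cut point interact.

## 9. Partial sums of the tree basis are shifts with geometric decay

The next lemma says that the example is typical: off the path a partial sum is a coordinate projection, and along the path its matrix decays geometrically away from the diagonal.

**Lemma 7.** Let $0<s<1$, $\kappa=\min(s,1-s)$ and $1\le t<N$. Let $v_j$ $(0\le j\le S)$ be the level-$j$ interval containing $t$, and put $w_{-1}=*$, $w_j=v_j$ $(0\le j\le S-1)$. Then $P_t$ is the sum of a coordinate projection, onto some of the coordinates not in $\{w_a\}$, and an operator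
$$\sum_{a,b}m_{ab}\,e_{w_a}\otimes e_{w_b}^*\qquad\text{with}\qquad|m_{ab}|\le2\cdot2^{-\kappa|a-b|}.$$

*Proof.* **Step 1: coordinates off the path.** If $v$ does not contain $t$, then either $v\subset[0,t)$ and $c_v(Q_tf)=c_v(f)$, or $v\cap[0,t)=\emptyset$ and $c_v(Q_tf)=0$. This is the coordinate projection.

**Step 2: a recursion along the path.** It expresses the remaining coefficients $c_*(Q_tf)$ and $c_{v_j}(Q_tf)$ through
$$b_{-1}=c_*(f),\qquad b_j=c_{v_j}(f)\quad(0\le j\le S-1).$$
For $0\le j\le S$ let $A_j$ be the average of $f$ over $v_j$ and $G_j=\sum_{x\in v_j,\,x<t}f(x)$. Since $c_{v_j}(f)$ is half the difference and $A_j$ half the sum of the averages over the left and right halves of $v_j$, these averages are $A_j+b_j$ and $A_j-b_j$. So $A_{j+1}=A_j\pm b_j$, and from $A_0=b_{-1}$ we get $A_j=b_{-1}+\sum_{0\le l<j}\pm b_l$. Also $G_S=0$, because $v_S=\{t\}$. For $j\le S-1$ there are two cases.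

* If $v_{j+1}$ is the left half of $v_j$, no point of the right half is below $t$. Then $G_j=G_{j+1}$ and $c_{v_j}(Q_tf)=2^{-(S-j)}G_{j+1}$.
* If $v_{j+1}$ is the right half, the whole left half is below $t$. Then $G_j=2^{S-j-1}(A_j+b_j)+G_{j+1}$ and $c_{v_j}(Q_tf)=2^{-(S-j)}\big(2^{S-j-1}(A_j+b_j)-G_{j+1}\big)$.

Moreover $c_*(Q_tf)=2^{-S}G_0$. So all these coefficients are linear in $(b_l)_{l\ge-1}$ alone, and off-path coordinates do not enter.

**Step 3: bounds for the unweighted matrix.** Iterating the recursion down to $G_S=0$,
$$|G_j|\le\sum_{i=j}^{S-1}2^{S-i-1}(|A_i|+|b_i|),\qquad|A_i|+|b_i|\le\sum_{l=-1}^i|b_l| .$$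
In both cases $|c_{v_j}(Q_tf)|\le2^{-(S-j)}\big(2^{S-j-1}(|A_j|+|b_j|)+|G_{j+1}|\big)$. Hence, using $\sum_{i\ge n}2^{j-i-1}=2^{j-n}$,
$$|c_{v_j}(Q_tf)|\le\sum_{i=j}^{S-1}2^{j-i-1}\sum_{l\le i}|b_l|\le\sum_l2^{\,j-\max(j,l)}|b_l| ,$$
$$|c_*(Q_tf)|=2^{-S}|G_0|\le\sum_{i=0}^{S-1}2^{-i-1}\sum_{l\le i}|b_l|\le\sum_l2^{-\max(0,l)}|b_l| .$$
Since these hold for all $(b_l)$, taking one $b_l$ equal to $1$ and the others $0$ bounds the matrix entries $\beta_{jl}$ of $(b_l)\mapsto(c_{w_j}(Q_tf))_j$.

**Step 4: inserting the weights.** In $E_M$ the coordinate of $Jf$ at $w_j$ is $\lambda_jb_j$, with $\lambda_{-1}=1$ and $\lambda_j=2^{-sj}$ for $j\ge0$. So $m_{jl}=\lambda_j\beta_{jl}/\lambda_l$, and Step 3 gives the following bounds.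

* $j\ge l\ge0$: $|m_{jl}|\le2^{-s(j-l)}$.
* $l>j\ge0$: $|m_{jl}|\le2^{j-l}2^{s(l-j)}=2^{-(1-s)(l-j)}$.
* $j\ge0$, $l=-1$: $|m_{jl}|\le2^{-sj}=2^s\,2^{-s(j+1)}$.
* $j=-1$, $l\ge0$: $|m_{jl}|\le2^{-l}2^{sl}=2^{1-s}\,2^{-(1-s)(l+1)}$.
* $j=l=-1$: $|m_{jl}|\le1$.

All are at most $2\cdot2^{-\kappa|j-l|}$. $\square$

The weights matter: at the endpoints $s=0$ and $s=1$ the partial sums are not uniformly bounded. Choose $t$ whose binary digits alternate, let $f=\mathbf 1$, and let $\tau_j$ be the proportion of points of $v_j$ below $t$. The recursion of Step 2 reads $c_{v_j}(\mathbf 1_{[0,t)})=\frac12\tau_{j+1}$ and $\tau_j=\frac12\tau_{j+1}$ at a left turn, and $c_{v_j}(\mathbf 1_{[0,t)})=\frac12(1-\tau_{j+1})$ at a right turn. All these coefficients are $\ge0$. After a right turn the next turn is a left one (or the path ends with $\tau_S=0$), so $\tau_{j+1}\le\frac12$ and the coefficient is at least $\frac14$. There are at least $\lfloor S/2\rfloor$ right turns. For $s=0$ these coefficients are the coordinates of $P_te_*$ at the $e_{v_j}$, so $\|P_te_*\|\ge\frac14\lfloor S/2\rfloor$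 in the $\ell_1$-norm. For $s=1$ take $f=\sum_j2^jh_{v_j}$, so that $Jf=\sum_je_{v_j}$ has sup norm $1$. The $e_*$-coordinate of $P_tJf$ is $2^{-S}\sum_{x<t}f(x)=\sum_jc_{v_j}(\mathbf 1_{[0,t)})\ge\frac14\lfloor S/2\rfloor$. For $0<s<1$ the decay on both sides of the diagonal rules this out.

**Lemma 8.** Assume (U) and let $0<s<1$. For each $k$ there are $m\ge k$ and $C'$ with $\|P_tx\|_k\le C'\|x\|_m$ for all $M$, all $1\le t\le N_M$ and all $x\in E_M$.

*Proof.* For $t=N_M$ this is clear. For $t<N_M$ take $m,C$ from Lemma 5 and decompose $P_t$ as in Lemma 7, sorting the matrix by diagonals $b=a+d$. The coordinate projection contributes at most $\|x\|_k$. The diagonal $d=0$ contributes at most $2\|x\|_k$ by solidity. The diagonal $d\ne0$ is $\sum_am_{a,a+d}\,e_{w_{a+d}}^*(x)\,e_{w_a}$. By Lemma 6 with $\mu=2\cdot2^{-\kappa|d|}$ and solidity, its contribution is at most $4\cdot2^{-\kappa|d|}C\|x\|_m$. Altogether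
$$\|P_tx\|_k\le3\|x\|_k+4C\sum_{d\ne0}2^{-\kappa|d|}\,\|x\|_m ,$$
and the sum converges. $\square$

## 10. The sign change $\mathbf 1\leftrightarrow(-1)^x$ and the end of the proof of Theorem 1

By Lemmas 8 and 4, for each $s\in(0,1)$ the tree bases of the cells, completed by the $e_r$, form a basis of $X$. By (U) inequality (3) holds for it.

**Step 1: two vectors that differ by signs.** Let $N'=N_M/2=2^{S_M-1}$, let $u_M=\sum_{v\text{ of level }S_M-1}e_v$ and $g=\sum_{v\text{ of level }S_M-1}h_v$. The intervals of level $S_M-1$ are the pairs $\{2i,2i+1\}$, so $g(x)=(-1)^x$. Then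
$$J\mathbf 1=e_*,\qquad Jg=2^{-s(S_M-1)}u_M=N'^{-s}u_M .$$
Since $J\mathbf 1=\sum_\ell f_\ell$ and $Jg=\sum_\ell(-1)^\ell f_\ell$, each is obtained from the other by the sign change $\theta_\ell=(-1)^\ell$. So (3) compares $\|e_*\|$ with $N'^{-s}\|u_M\|$ in both directions.

**Step 2: two parameters.** One parameter alone need not give anything. For $s=\frac12$ and the $\ell_2$-norm on the coordinates,
$$\sum_x|f(x)|^2=2^S|c_*|^2+\sum_j\sum_{v\text{ of level }j}2^{S-j}|c_v|^2=2^S\|Jf\|_2^2,$$
so the tree basis is orthogonal there and fully unconditional. We therefore use one exponent on each side of $\frac12$. The vectors $e_*$ and $u_M$ are the same for both. Inequality (3) with $s=\frac18$ (from $J\mathbf 1$ to $Jg$) and with $s=\frac78$ (from $Jg$ to $J\mathbf 1$) gives: for each $k$ there are $m,C$ such that for all $M$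
$$\|u_M\|_k\le C\,N'^{1/8}\|e_*\|_m,\qquad\|e_*\|_k\le C\,N'^{-7/8}\|u_M\|_m.\tag{5}$$
Use the second inequality for $k$, then the first with the resulting index in place of $k$. For each $k$ there are $m,C$ such that
$$\|e_*\|_k\le C\,N'^{-3/4}\|e_*\|_m\qquad\text{for all }M.\tag{6}$$
The unknown quantity $\|u_M\|$ has disappeared.

**Step 3: beating the growth of the norms on the cell.** A single use of (6) gains $N'^{3/4}$, less than the growth $N_M^{5/4}$ permitted by Lemma 3, so we use (6) twice. Starting from $k=1$ there are fixed $m$ and $C$ with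
$$1=\|e_*\|_1\le C\,N'^{-3/2}\|e_*\|_m\qquad\text{for all }M .$$
For $M\ge m$, Lemma 3 gives $\|e_*\|_m\le2\alpha_m^M\le2\alpha_M^M\le2N_M^{5/4}$. Hence
$$1\le2C\,(N_M/2)^{-3/2}N_M^{5/4}=2^{5/2}C\,N_M^{-1/4}\longrightarrow0\qquad(M\to\infty),$$
because $N_M\ge2^M$. This is a contradiction, so $X$ is nuclear, and Theorem 1 is proved. $\blacksquare$

## 11. Block modifications of one unconditional basis

The argument never used all bases of $X$. It used one unconditional basis and modifications of it inside finite blocks.

**Definition (block modification).** A basis $(g_n)$ of $X$ is a *block modification* of a basis $(e_i)$ if there are a partition of $\mathbb N$ into finite sets $B_1,B_2,\dots$ and a partition of $\mathbb N$ into successive intervals $J_1<J_2<\dots$ such that $\operatorname{span}\{g_n:n\in J_r\}=\operatorname{span}\{e_i:i\in B_r\}$ for all $r$.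

For instance, in $\ell_2$ the sequence $e_2,\ e_1+e_2,\ e_4,\ e_3+e_4,\dots$ is a block modification of the unit vector basis, with $B_r=J_r=\{2r-1,2r\}$. It is a basis, since each partial sum is a coordinate projection of $x$ plus at most one term $(x_{2r}-x_{2r-1})e_{2r}$, which tends to $0$ as $r\to\infty$; expansions are unique because each block's coefficients are determined by two coordinates.

**Theorem 2.** Let $X$ be an infinite-dimensional Fréchet space with an unconditional basis $(e_i)$. The following are equivalent:

1. $X$ is nuclear;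
2. every basis of $X$ is absolute;
3. every basis of $X$ is unconditional;
4. every basis of $X$ that is a block modification of the given basis $(e_i)$ is unconditional.

*Proof.* *(1)⇒(2).* Let $(g_n)$ be a basis and $x\in X$. By the Dynin–Mitiagin theorem $(g_n)$ is unconditional, so the vectors $x_n=g_n^*(x)g_n$ satisfy $\sum_n|x^*(x_n)|<\infty$ for all $x^*\in X^*$; they are weakly absolutely summable. In a nuclear space such families are absolutely summable (Grothendieck; Pietsch, *Nuclear Locally Convex Spaces*). The argument is short. Given $k$, choose $m$ such that $X_m\to X_k$ is nuclear, of the form $\sum_i\phi_i\otimes y_i$ with $\sum_i\|\phi_i\|\|y_i\|_k<\infty$. As in Lemma 1, the vectors $\sum_{n\le L}\theta_nx_n$ with $|\theta_n|\le1$ form a weakly bounded, hence bounded, set, so $K=\sup_{L,\theta}\|\sum_{n\le L}\theta_nx_n\|_m<\infty$. For each functional $\phi$ on $X_m$, choosing $\theta_n$ so that $\theta_n\phi(x_n)=|\phi(x_n)|$ gives $\sum_n|\phi(x_n)|\le\|\phi\|K$. Hence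
$$\sum_n\|x_n\|_k\le\sum_i\|y_i\|_k\sum_n|\phi_i(x_n)|\le K\sum_i\|\phi_i\|\|y_i\|_k<\infty .$$

*(2)⇒(3)* was noted in Section 2, and *(3)⇒(4)* is trivial.

*(4)⇒(1).* In Sections 4–10 assumption (U) was used only to know that $(e_i)$ is unconditional, which is assumed here, and that the bases produced by Lemma 4 are unconditional. Those are block modifications of $(e_i)$, with blocks $A_1,\{r_1\},A_2,\{r_2\},\dots$ (the singletons omitted once they run out). The rescaling of the $e_i$ in Section 4 does not change the spans of blocks. So if (4) holds and $X$ is not nuclear, the same contradiction results. $\square$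

So in a non-nuclear space, *any* unconditional basis becomes conditional after a suitable change of basis inside finite blocks. The proof shows that one of three explicit types works. Either some pair basis from the proof of Lemma 5 is conditional; or the conclusion of Lemma 5 holds, both tree sequences with $s=\frac18$ and $s=\frac78$ are bases by Lemmas 8 and 4, and by Section 10 they cannot both be unconditional.

## 12. Tree bases in all symmetric norms on $\mathbb K^N$

Let $\mathbb K$ be the scalar field. A norm on $\mathbb K^N$ is *symmetric* if it is invariant under permutations of the coordinates and under multiplication of coordinates by scalars of modulus $1$; the $\ell_p$-norms are examples. Such a norm is solid, because a multiplier sequence with $|\theta_i|\le1$ is a convex combination of sequences of modulus $1$. The *basis constant* of a basis $(f_\ell)$ of $\mathbb K^N$ is the maximum of the norms of its partial sum projections. Its *unconditional constant* is the least $K$ with $\|\sum\theta_\ell c_\ell f_\ell\|\le K\|\sum c_\ell f_\ell\|$ for all $(c_\ell)$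 and $|\theta_\ell|\le1$. The tree basis of $\mathbb K^N$ is defined as in Section 8, with the unit vectors of $\mathbb K^N$ indexed by $\{*\}\cup\{v\}$.

**Theorem 3.** Let $N=2^S$, $S\ge1$, $0<s<1$, $q=2^{-\min(s,1-s)}$. The tree basis $(f_\ell)$ of $\mathbb K^N$ with parameter $s$ has basis constant at most $1+2\frac{1+q}{1-q}$ simultaneously in all symmetric norms on $\mathbb K^N$. In a symmetric norm with $\varphi=\|\sum_{i\le N/2}e_i\|/\|e_1\|$ its unconditional constant is at least
$$\max\big\{(N/2)^{-s}\varphi,\ (N/2)^s/\varphi\big\}.$$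
Hence for every $\varepsilon\in(0,\frac12)$ there are two bases ($s=\varepsilon$ and $s=1-\varepsilon$) with basis constants bounded by $C(\varepsilon)$ in all symmetric norms, such that in each symmetric norm at least one of them has unconditional constant $\ge(N/2)^{1/2-\varepsilon}$.

*Proof.* **Step 1: the upper bound.** It follows from the matrix estimate alone. Lemma 7 is a statement about matrices and holds on $\mathbb K^N$. In a symmetric norm, coordinate projections are contractions. So is, for each $d$, the map sending $e_{w_{a+d}}$ to $e_{w_a}$ for all admissible $a$ and the other unit vectors to $0$, being a coordinate projection followed by a permutation of coordinates. By solidity, the $d$-th diagonal of the matrix has norm at most $2q^{|d|}$. Hence for $t<N$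
$$\|P_t\|\le1+\sum_{d\in\mathbb Z}2q^{|d|}=1+2\,\frac{1+q}{1-q},$$
and $P_N=\mathrm{id}$ has norm $1$.

**Step 2: the lower bound.** It comes from the sign change of Section 10. As there, $J\mathbf 1=e_*$ and $Jg=(N/2)^{-s}u$, with $u$ the sum of the $N/2$ unit vectors $e_v$, $v$ of level $S-1$. The two vectors differ by the signs $(-1)^\ell$ of their coefficients. By symmetry $\|u\|=\varphi\|e_1\|$ and $\|e_*\|=\|e_1\|$. So the unconditional constant is at least $\|Jg\|/\|J\mathbf 1\|=(N/2)^{-s}\varphi$ and at least the reciprocal $(N/2)^s/\varphi$.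

**Step 3: the choice of $s$.** For $s=\varepsilon$ and $s=1-\varepsilon$ we have $q=2^{-\varepsilon}$, so both basis constants are at most $C(\varepsilon)=1+2\frac{1+2^{-\varepsilon}}{1-2^{-\varepsilon}}$. If $\varphi\ge(N/2)^{1/2}$, then $s=\varepsilon$ gives the lower bound $(N/2)^{-\varepsilon}\varphi\ge(N/2)^{1/2-\varepsilon}$. If $\varphi\le(N/2)^{1/2}$, then $s=1-\varepsilon$ gives $(N/2)^{1-\varepsilon}/\varphi\ge(N/2)^{1/2-\varepsilon}$. $\square$
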